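# Compositions of polynomials tangent to the identity: how long can the composite agree with $X$?

## 1. Polynomials tangent to the identity, contact order, critical values, weights

All polynomials have coefficients in $\mathbb C$ unless another field is named.

**Definition 1 (tangent to the identity).** A polynomial or formal power series $f$ is *tangent to the identity* if $f=X+(\text{terms of degree}\ge 2)$. We write such an $f$ as $f=X(1+u_1X+u_2X^2+\cdots)$, so $u_k$ is the coefficient of $X^{k+1}$. Composition is written $(a\circ b)(X)=a(b(X))$. If $a$ and $b$ are tangent to the identity, so is $a\circ b$.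

*Example.* For $a=X+\alpha X^2$ and $b=X+\beta X^2$,
$$a\circ b=X+\beta X^2+\alpha(X+\beta X^2)^2=X+(\alpha+\beta)X^2+2\alpha\beta X^3+\alpha\beta^2X^4. \tag{1}$$

**Definition 2 (contact order).** If $F\ne X$ is tangent to the identity, its *contact order* with $X$ is the integer $N\ge1$ such that $F=X+cX^{N+1}+O(X^{N+2})$ with $c\ne0$.

*Example.* In (1) with $\beta=-\alpha\neq0$ we get $F=X-2\alpha^2X^3+\alpha^3X^4$, of contact order $2$.

**Definition 3 (critical points and critical values).** For a nonconstant polynomial $F$, a *critical point* is a $z\in\mathbb C$ with $F'(z)=0$. A *critical value* is the image $F(z)$ of a critical point.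

*Example.* Let $F=X+cX^{N+1}$ with $c\ne0$. The critical points are the $N$ solutions of $(N+1)cz^N=-1$, and at such a point $F(z)=z(1+cz^N)=\frac{N}{N+1}z$. So there are exactly $N$ critical values. On the other hand $F=X^2\circ (X^2-1)=(X^2-1)^2$ has three critical points $0,\pm1$ but only two critical values $1,0$: a composition tends to have fewer critical values than critical points.

**Definition 4 (formal inverse).** A series $a$ tangent to the identity has a unique inverse for composition among such series. We write $a^{-1}=\sum_{k\ge1}e_kX^k$, with $e_1=1$.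

*Example.* For $a=X+\alpha X^2$, $\alpha\neq 0$, solving $y+\alpha y^2=X$ gives
$$a^{-1}=\frac{-1+\sqrt{1+4\alpha X}}{2\alpha}=\sum_{k\ge1}(-\alpha)^{k-1}C_{k-1}X^k,\qquad C_k=\frac1{k+1}\binom{2k}{k}. \tag{2}$$
All Catalan numbers $C_k$ are positive, so no coefficient of $a^{-1}$ vanishes.

**Definition 5 (weights, systems of parameters).** Let $S$ be a polynomial ring over $\mathbb C$ in $M$ variables, each given a positive integer weight. A polynomial is *weighted homogeneous of weight $k$* if each of its monomials has total weight $k$; this makes $S=\bigoplus_k S_k$ a graded ring. A *homogeneous system of parameters* of $S$ is a family of $M$ weighted homogeneous elements of positive weight whose only common zero in $\mathbb C^M$ is the origin. The *Hilbert series* of a graded vector space $E=\bigoplus_{k\ge 0} E_k$ with finite-dimensional pieces is $H_E(t)=\sum_k\dim(E_k)\,t^k$.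

*Example.* Let $S=\mathbb C[\alpha,\beta]$ with both weights $1$. By (1), $c_1=\alpha+\beta$ and $c_2=2\alpha\beta$ have weights $1$ and $2$, and they vanish together only at the origin. The Hilbert series of $S$ is $1/(1-t)^2$. As an algebra, $S$ is the ring of all polynomials in $\alpha,\beta$ and $\mathbb C[c_1,c_2]$ is the subring of symmetric ones; $S$ is free over it with basis $1,\alpha$, so of rank $2$.

**Definition 6 (fibers and reducedness).** For $c_1,\dots,c_M\in S$ and $p_1,\dots,p_M\in\mathbb C$, the scheme $\{c_1=p_1,\dots,c_M=p_M\}$ has coordinate algebra $S/(c_1-p_1,\dots,c_M-p_M)$. It is *reduced* if this algebra has no nonzero nilpotent element. If the algebra has finite dimension $r$, reduced means that it is isomorphic to $\mathbb C^r$, that is, that there are exactly $r$ points.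

*Example.* For $S=\mathbb C[u]$ and $c_1=u^2$, the fiber $u^2=p$ is reduced with two points if $p\ne0$. For $p=0$ the algebra $\mathbb C[u]/(u^2)$ has dimension $2$ but only one point, and it is not reduced.

## 2. The assertion $R(m,n)$ and the statements to be proved

Compose two polynomials $a,b$ tangent to the identity, of degrees at most $m+1$ and $n+1$. There are $m+n$ free coefficients. Suppose the first $m+n$ coefficients of $a\circ b$ after $X$ all vanish. Must $a$ and $b$ be trivial? Precisely, for integers $m,n\ge1$:

**$R(m,n)$.** Let $a=X(1+a_1X+\cdots+a_mX^m)$ and $b=X(1+b_1X+\cdots+b_nX^n)$ belong to $\mathbb C[X]$. Write $a\circ b=X(1+c_1X+\cdots+c_LX^L)$ with $L=(m+1)(n+1)-1$. If $c_1=\cdots=c_{m+n}=0$, then $a=b=X$.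

The problem, from "Plane Polynomial Automorphisms of Fixed Multidegree" (https://www.math.u-bordeaux.fr/~jpfurter/planePolynomialAutomorphismsOfFixedMultidegree.pdf), is to prove or disprove that $R(m,n)$ holds for all $m,n\ge1$. The answer is that it holds for all $m,n\ge 1$. We shall prove the following.

**Theorem A.** Let $F\in\mathbb C[X]$, $F=X+cX^{N+1}+O(X^{N+2})$ with $c\ne0$, $N\ge1$. Then $F$ has at least $N$ distinct critical values in $\mathbb C$.

**Theorem B (contains $R(m,n)$).** Let $s\ge1$, $m_1,\dots,m_s\ge1$, $M=\sum m_i$, $f_i=X(1+\sum_{j=1}^{m_i}u_{i,j}X^j)\in\mathbb C[X]$, and $F=f_1\circ\cdots\circ f_s=X(1+c_1X+c_2X^2+\cdots)$. If $c_1=\cdots=c_M=0$, then $f_1=\cdots=f_s=X$. For $s=2$ this is $R(m_1,m_2)$.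

**Theorem C.** In the setting of Theorem B, let $S=\mathbb C[u_{i,j}]$, so that $c_k\in S$.

1. $S$ is a free $\mathbb C[c_1,\dots,c_M]$-module of rank $\dfrac{M!}{m_1!\cdots m_s!}$.
2. For every $c\ne0$, the scheme $\{c_1=\cdots=c_{M-1}=0,\ c_M=c\}$ is reduced and has exactly $\dfrac{M!}{m_1!\cdots m_s!}$ points.

In particular, for each $c\ne0$ exactly $\binom{m+n}{m}$ pairs $(a,b)$ as in $R(m,n)$ satisfy $a\circ b\equiv X+cX^{m+n+1}\pmod{X^{m+n+2}}$. So "$m+n$" in $R(m,n)$ cannot be replaced by $m+n-1$.

**Corollary D.** (i) Theorem B holds over every field of characteristic $0$. For each prime $p$, $R(p-1,p-1)$ fails over $\mathbb F_p$.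

(ii) If $a=X+\cdots\in\mathbb C[X]$ has degree $m+1\ge2$, its formal inverse $\sum_ke_kX^k$ never has $m$ consecutive zero coefficients $e_{n+2}=\cdots=e_{n+m+1}=0$ ($n\ge0$). For each $n\ge1$ and $c\ne0$, exactly $\binom{m+n}{m}$ polynomials $a=X+\cdots$ of degree $\le m+1$ satisfy $e_{n+2}=\cdots=e_{n+m}=0$, $e_{n+m+1}=-c$.

## 3. Small cases through the formal inverse

*The case $m=n=1$.* By (1), $c_1=\alpha+\beta$ and $c_2=2\alpha\beta$. If both vanish, then $\beta=-\alpha$ and $-2\alpha^2=0$, so $\alpha=\beta=0$. If instead $c_1=0$ and $c_2=c\ne0$, then $\alpha^2=-c/2$ has two solutions, and $2=\binom21$.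

*Rewriting with the inverse.* The condition $c_1=\cdots=c_{m+n}=0$ says $a\circ b\equiv X\pmod{X^{m+n+2}}$. Composing with $a^{-1}$ on the left, this says $a^{-1}\equiv b\pmod{X^{m+n+2}}$. Since $\deg b\le n+1$, it is equivalent to
$$e_{n+2}=\cdots=e_{n+m+1}=0\quad\text{and}\quad b=\sum_{k\le n+1}e_kX^k. \tag{3}$$
So $R(m,n)$ is a statement about $m$ consecutive coefficients of an inverse series.

*The case $m=1$, any $n$.* By (2), $e_{n+2}=(-\alpha)^{n+1}C_{n+1}$, which vanishes only if $\alpha=0$; then $a=X$ and $b=X$ by (3). So $R(1,n)$ holds. Also $e_{n+2}=-c\neq 0$ has $n+1=\binom{n+1}{1}$ solutions $\alpha$.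

*The case $n=1$, any $m$.* Now $b=X+\beta X^2$. Composing $a\circ b\equiv X\pmod{X^{m+3}}$ with $b^{-1}$ on the right gives $a\equiv b^{-1}\pmod{X^{m+3}}$. As $\deg a\le m+1$, the coefficient of $X^{m+2}$ in $b^{-1}$ is zero: $(-\beta)^{m+1}C_{m+1}=0$. So $\beta=0$, then $a=b=X$.

*The case $m=n=2$.* Let $a=X+a_1X^2+a_2X^3$. Comparing coefficients in $y+a_1y^2+a_2y^3=X$ with $y=\sum e_kX^k$:
$$\begin{aligned}e_2&=-a_1,\qquad e_3=-2a_1e_2-a_2=2a_1^2-a_2,\\ e_4&=-a_1(2e_3+e_2^2)-3a_2e_2=-5a_1^3+5a_1a_2,\\ e_5&=-a_1(2e_4+2e_2e_3)-a_2(3e_3+3e_2^2)=14a_1^4-21a_1^2a_2+3a_2^2.\end{aligned}$$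
Now $e_4=0$ means $a_1=0$ or $a_2=a_1^2$. In the first case $e_5=3a_2^2$, in the second $e_5=-4a_1^4$. So $e_4=e_5=0$ forces $a=X$, hence $b=X$. For $e_4=0$, $e_5=-c\neq0$ there are $2$ solutions of the first kind and $4$ of the second, and they are different since $a_1=0$ in the first kind only: $6=\binom42$ in all.

## 4. Counting equations, counting degrees, and the gap of $mn$

*Counting equations.* The conditions of $R(m,n)$ are $m+n$ weighted homogeneous equations in $m+n$ unknowns. That is just the number for which one hopes that the origin is the only solution, but nothing forces it. Moreover, no argument that uses only the weights and the number of equations can succeed. The polynomials $c_k$ have integer coefficients, so the same system, with the same weights, makes sense over $\mathbb F_p$; and there, with $a=X+X^p$, $b=X-X^p$,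
$$a\circ b=X-X^p+(X-X^p)^p=X-X^p+X^p-X^{p^2}=X-X^{p^2}.$$
So $c_k=0$ for $1\le k\le p^2-2$, and $p^2-2\ge 2p-2$ because $p\ge2$: the assertion $R(p-1,p-1)$ fails over $\mathbb F_p$. (For $p=2$ the culprit is the factor $2$ in $c_2=2\alpha\beta$.) A proof must use characteristic $0$ in an essential way.

*Counting degrees.* Let $F=a\circ b\ne X$ have contact order $N$. Then $F-X$ vanishes to order $N+1$ at $0$, so $N+1\le\deg F\le(m+1)(n+1)$, that is, $N\le m+n+mn$. We want $N\le m+n$. The degree count misses by exactly $mn$.

*What a composition has few of.* Look at $F'=a'(b)\,b'$. It has up to $mn+m+n$ zeros, so counting critical points gives the same number again. But the up to $m(n+1)$ zeros of $a'(b)$ are the points $z$ for which $b(z)$ is one of at most $m$ points $x$, and then $F(z)=a(x)$ takes at most $m$ values. With the at most $n$ zeros of $b'$, $F$ has at most $m+n$ critical *values*. The excess $mn$ is gone.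

So $R(m,n)$ follows if contact order $N$ forces at least $N$ distinct critical values. That is Theorem A, and the example $X+cX^{N+1}$ of Definition 3 shows that one cannot ask for more. The reason for it is dynamical: near $0$, iterates of $F$ are drawn to $0$ along $N$ separate directions, and the region drawn in along each direction must contain its own critical value.

## 5. Attracting petals and critical values: proof of Theorem A

We use these textbook facts.

- (T1) If $P\subset\mathbb C$ is a simply connected domain, $\widehat{\mathbb C}\setminus P$ is connected. If $U\subset\mathbb C$ is a domain such that every closed curve in $U$ has winding number $0$ about every point of $\mathbb C\setminus U$, then $U$ is simply connected.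
- (T2) A proper local homeomorphism between connected surfaces is a covering; a connected covering of a simply connected surface is a homeomorphism.
- (T3) A simply connected domain $U\ne\mathbb C$ is biholomorphic to a disc (Riemann), so it carries a hyperbolic distance $d_U$, preserved by biholomorphisms. If $P\subset U$ are two such domains, $d_U\le d_P$ on $P$ (Schwarz–Pick). On $H=\{\operatorname{Re}w>R\}$ the hyperbolic density is $1/(\operatorname{Re}w-R)$.

Here a map is *proper* if preimages of compact sets are compact; for example, a nonconstant polynomial $\mathbb C\to\mathbb C$ is proper, while the inclusion of an open disc in $\mathbb C$ is not.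

Let $F=X+cX^{N+1}+O(X^{N+2})$, $c\ne0$. Write $F^k$ for the $k$-th iterate of $F$ in this section.

**Step A1 (a coordinate in which $F$ is nearly $w\mapsto w+1$).** The purpose is to find $N$ disjoint regions mapped into themselves. Put $\varphi(z)=-\dfrac1{Ncz^N}$. Since $F(z)=z(1+cz^N+O(z^{N+1}))$, the $N$-th power satisfies $F(z)^{-N}=z^{-N}(1-Ncz^N+O(z^{N+1}))$, so
$$\varphi(F(z))=\varphi(z)+1+O(|z|)\qquad(z\to0). \tag{4}$$
Choose $r>0$ so small that for $0<|z|<r$,
$$F(z)\ne0,\qquad \left|\arg\frac{F(z)}z\right|<\frac{\pi}{2N},\qquad |\varphi(F(z))-\varphi(z)-1|<\frac12. \tag{5}$$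
Put $R=1/(N|c|r^N)$. Then $|\varphi(z)|>R$ if and only if $0<|z|<r$.

Let $v_1,\dots,v_N$ be the roots of $Ncv^N=-1$, and let $\Sigma_j=\{0<|z|<r,\ |\arg(z/v_j)|<\pi/N\}$. These $N$ sectors are pairwise disjoint. Writing $z=\rho v_je^{i\theta}$ we get $\varphi(z)=\rho^{-N}e^{-iN\theta}$. So $\varphi$ maps $\Sigma_j$ biholomorphically onto $\{|w|>R\}\setminus(-\infty,0]$, which contains $H=\{\operatorname{Re}w>R\}$. The *petal* $P_j=\Sigma_j\cap\varphi^{-1}(H)$ is therefore mapped biholomorphically onto $H$ by $\varphi$; in particular it is connected and simply connected.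

We check $F(P_j)\subset P_j$. Let $z\in P_j$. As $\varphi(z)\in H$, its argument is less than $\pi/2$ in absolute value, so $|\arg(z/v_j)|<\frac{\pi}{2N}$, and by (5) $|\arg(F(z)/v_j)|<\frac\pi N$. Also by (5) $\operatorname{Re}\varphi(F(z))>\operatorname{Re}\varphi(z)+\frac12>R$, so $|\varphi(F(z))|>R$ and $0<|F(z)|<r$. Hence $F(z)\in\Sigma_j$ and $\varphi(F(z))\in H$, that is, $F(z)\in P_j$.

*Example.* $F=X-X^3$: here $N=2$, $c=-1$, $\varphi(z)=1/(2z^2)$, $v=\pm1/\sqrt2$, and the two petals lie around the positive and the negative real directions. For $0<x<1$ we have $0<x-x^3<x$, so the iterates decrease to a fixed point in $[0,1)$, which must be $0$. The critical values are $\pm\frac{2}{3\sqrt3}$, one on each side.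

**Step A2 (basins).** The purpose is to enlarge the petals to sets that are also stable under preimages. Let $A_j=\bigcup_{k\ge0}F^{-k}(P_j)$, where $F^{-k}(P_j)=(F^k)^{-1}(P_j)$. Since $F(P_j)\subset P_j$, this is an increasing union of open sets. If $z\in A_i\cap A_j$, then $F^k(z)\in P_i\cap P_j$ for large $k$, so $i=j$: the $A_j$ are pairwise disjoint. From the definition, $F(A_j)\subset A_j$ and $F^{-1}(A_j)\subset A_j$; and $0\notin A_j$ because $F^k(0)=0\notin P_j$.

Let $U_j$ be the connected component of $A_j$ containing $P_j$. The set $F(U_j)$ is connected, lies in $A_j$, and meets $P_j$ (it contains $F(P_j)$). So $F(U_j)\subset U_j$.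

**Step A3 ($F:U_j\to U_j$ is proper).** This is needed to apply (T2). We have $U_j\subset F^{-1}(U_j)$; let $V$ be the component of $F^{-1}(U_j)$ containing $U_j$. Then $V\subset F^{-1}(A_j)\subset A_j$ is connected and contains $P_j$, so $V\subset U_j$, and $V=U_j$. Being a component of the open set $F^{-1}(U_j)$, $U_j$ is relatively closed in it. For $K\subset U_j$ compact, $F^{-1}(K)$ is compact (polynomials are proper) and is contained in $F^{-1}(U_j)$, so $F^{-1}(K)\cap U_j$ is closed in a compact set, hence compact.

**Step A4 ($U_j$ is simply connected).** This is the other hypothesis needed. For compact $K\subset\mathbb C$ let $\widehat K$ be the union of $K$ and the bounded components of $\mathbb C\setminus K$. We show that $\widehat K\subset U_j$ for every compact connected $K\subset U_j$. This suffices: take for $K$ the image of a closed curve in $U_j$; a point outside $U_j$ is then outside $\widehat K$, so in the unbounded component of $\mathbb C\setminus K$, where the winding number is $0$, and (T1) applies.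

By compactness $K\subset F^{-k}(P_j)$ for some $k$, since the union defining $A_j$ is increasing. Put $K'=F^k(K)\subset P_j$. Then $\widehat{K'}\subset P_j$: by (T1), $\widehat{\mathbb C}\setminus P_j$ is connected, contains $\infty$ and avoids $K'$, so every point outside $P_j$ lies in the unbounded component of $\mathbb C\setminus K'$.

Let $D$ be a bounded component of $\mathbb C\setminus K$; then $\partial D\subset K$. The set $F^k(D)$ is open and bounded. If $y\in\partial F^k(D)$, write $y=\lim F^k(x_\ell)$ with $x_\ell\in D$ and, after passing to a subsequence, $x_\ell\to x\in\overline D$. Then $F^k(x)=y$, and $x\notin D$ because the open set $F^k(D)$ does not contain its boundary point $y$. So $\partial F^k(D)\subset F^k(\partial D)\subset K'$. Let $G$ be the unbounded component of $\mathbb C\setminus K'$. If $F^k(D)$ met $G$, then $F^k(D)\cap G$ would be nonempty, open in $G$, and closed in $G$ (its boundary points in $G$ would lie in $K'$). So $G\subset F^k(D)$, which contradicts boundedness. Hence $F^k(D)\subset\mathbb C\setminus G=\widehat{K'}\subset P_j$,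 and $D\subset A_j$.

Therefore $\widehat K\subset A_j$. The set $\widehat K$ is the union of the connected set $K$ and the connected sets $\overline D$, each of which meets $K$; so $\widehat K$ is connected. It meets $U_j$, hence $\widehat K\subset U_j$.

**Step A5 ($U_j$ contains a critical point).** Here is the heart of the matter: without a critical point $F$ would be an isometry, yet deep in a petal it moves points by less and less. Suppose $U_j$ contains no critical point. Then $F:U_j\to U_j$ is a proper local homeomorphism, so by (T2) and Step A4 it is a homeomorphism, hence a biholomorphism of $U_j$. As $0\notin U_j$, $U_j\ne\mathbb C$, so by (T3) $F$ is an isometry of $d_{U_j}$.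

Take $z_0\in P_j$, $z_k=F^k(z_0)\in P_j$, $w_k=\varphi(z_k)$. By (5), $\operatorname{Re}w_{k+1}>\operatorname{Re}w_k+\frac12$ and $|w_{k+1}-w_k|<\frac32$. So $z_1\ne z_0$, and $\operatorname{Re}w_k>R+\frac k2$. On the segment $[w_k,w_{k+1}]$ the density $1/(\operatorname{Re}w-R)$ is at most $2/k$. Since $\varphi:P_j\to H$ is biholomorphic and $P_j\subset U_j$, (T3) gives for $k\ge1$
$$d_{U_j}(z_k,z_{k+1})\le d_{P_j}(z_k,z_{k+1})=d_H(w_k,w_{k+1})\le\frac{3/2}{k/2}=\frac3k\longrightarrow0 .$$
But $F$ is an isometry, so $d_{U_j}(z_k,z_{k+1})=d_{U_j}(z_0,z_1)>0$ for all $k$: a contradiction.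

**Step A6 (from points to values).** It remains to count. Each $U_j$ contains a critical point $z$, and $F(z)\in F(U_j)\subset U_j$ is a critical value in $U_j$. The $N$ sets $U_j$ are pairwise disjoint, so $F$ has at least $N$ distinct critical values. This proves Theorem A. $\blacksquare$

## 6. Few critical values for a composition: proof of Theorem B and of $R(m,n)$

**Step B1 (upper bound).** We bound the number of critical values of $F=f_1\circ\cdots\circ f_s$. Put $g_i=f_{i+1}\circ\cdots\circ f_s$, with $g_s=X$. By the chain rule $F'=\prod_if_i'(g_i)$. If $F'(z)=0$, there is an $i$ such that $x=g_i(z)$ is a critical point of $f_i$, and $F(z)=f_1\circ\cdots\circ f_i(x)$. So every critical value is among the values of $f_1\circ\cdots\circ f_i$ at the at most $\deg f_i-1$ critical points of $f_i$, for $1\le i\le s$. There are at most $\sum_i(\deg f_i-1)\le M$ of them.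

**Step B2 (comparison).** We combine this with Theorem A. If $F\ne X$ has contact order $N$, then
$$N\le\sum_i(\deg f_i-1)\le M. \tag{6}$$
If $c_1=\cdots=c_M=0$ and $F\ne X$, then $N\ge M+1$, contradicting (6). So $F=X$. Then $\prod_i\deg f_i=1$, every $f_i$ has degree $1$, and $f_i=X$. For $s=2$ we get $a=b=X$: $R(m,n)$ holds for all $m,n\ge1$. $\blacksquare$

## 7. Freeness and the multinomial rank: proof of Theorem C, part 1

**Step C1 (weights).** We put a grading on $S$ for which the $c_k$ are homogeneous. Give $u_{i,j}$ weight $j$. For $\lambda\ne0$, $\lambda^{-1}f_i(\lambda X)=X(1+\sum_j\lambda^ju_{i,j}X^j)$, and conjugating all $f_i$ by $X\mapsto\lambda X$ conjugates $F$. So $c_k$ evaluated at $(\lambda^ju_{i,j})$ equals $\lambda^kc_k(u)$: $c_k$ is weighted homogeneous of weight $k$. By Theorem B the only common zero of $c_1,\dots,c_M$ in $\mathbb C^M$ is the origin. As $S$ has $M$ variables, $c_1,\dots,c_M$ is a homogeneous system of parameters.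

**Step C2 (freeness and rank).** The textbook input is that the polynomial ring $S$ is Cohen–Macaulay, so a homogeneous system of parameters is a regular sequence ($c_k$ is a nonzerodivisor modulo $c_1,\dots,c_{k-1}$), and that $S$ is then a finitely generated free module over $\mathbb C[c_1,\dots,c_M]$; see e.g. Bruns–Herzog, *Cohen–Macaulay Rings*. Here is how the second claim follows from the first, with the rank.

If $\theta$ is homogeneous of weight $d$ and a nonzerodivisor on a graded module $E$, then $H_{E/\theta E}=(1-t^d)H_E$. The Hilbert series of $S$ is $\prod_i\prod_{j=1}^{m_i}(1-t^j)^{-1}$. With $I=(c_1,\dots,c_M)S$ we get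
$$H_{S/I}(t)=\frac{\prod_{k=1}^M(1-t^k)}{\prod_i\prod_{j=1}^{m_i}(1-t^j)}. \tag{7}$$
By the Nullstellensatz $I$ contains a power of the ideal of the origin, so $S/I$ has finite dimension $r$. Choose homogeneous $b_1,\dots,b_r\in S$, of weights $d_1,\dots,d_r$, whose classes form a basis of $S/I$. By induction on weight, the $b_l$ generate $S$ over $\mathbb C[c_1,\dots,c_M]$: a homogeneous element is a combination of the $b_l$ with constant coefficients plus $\sum_kc_kh_k$ with $h_k$ homogeneous of smaller weight. Let $y_1,\dots,y_M$ be variables of weights $1,\dots,M$. We have a graded surjection from the free $\mathbb C[y]$-module with basis elements of weights $d_1,\dots,d_r$ onto $S$, where $y_k$ acts as $c_k$. The Hilbert series of the source is $\sum_lt^{d_l}\big/\prod_k(1-t^k)=H_{S/I}\big/\prod_k(1-t^k)=H_S$. A graded surjection between graded spaces with equal Hilbert series is bijective. So $S$ is free with basis $b_1,\dots,b_r$ over $\mathbb C[y]$; in particular the $c_k$ are algebraically independent and $\mathbb C[y]=\mathbb C[c_1,\dots,c_M]$.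

The rank is $r=H_{S/I}(1)$. In (7) numerator and denominator both have $M$ factors. Dividing each factor by $1-t$ and letting $t\to1$ gives
$$r=\frac{M!}{\prod_im_i!}.$$
This proves part 1. $\blacksquare$

## 8. A residue pairing and a pushforward that contracts mass: proof of Theorem C, part 2

By part 1, the coordinate algebra $S/(c_1,\dots,c_{M-1},c_M-c)$ of the fiber has dimension $r=M!/\prod m_i!$. It is the product of its local rings. Suppose the Jacobian determinant of $(c_1,\dots,c_M)$ is nonzero at a point $p$ of the fiber, and let $\mathfrak m$ be the maximal ideal of the local ring $S_p$. Then the $M$ elements $c_k-c_k(p)$ form a basis of $\mathfrak m/\mathfrak m^2$, so by Nakayama's lemma they generate $\mathfrak m$, and the local ring of the fiber at $p$ is $S_p/\mathfrak m=\mathbb C$. If this holds at every point, the algebra is $\mathbb C^r$, which is part 2. So we must show that the Jacobian determinant is nonzero at each point of the fiber.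

*The case $m=n=1$ by hand.* From $c_1=\alpha+\beta$, $c_2=2\alpha\beta$ the Jacobian determinant is $2\alpha-2\beta$. On $\beta=-\alpha$ it equals $4\alpha$, nonzero when $c=-2\alpha^2\ne0$.

Fix a point with $c_1=\cdots=c_{M-1}=0$, $c_M=c\ne0$. So
$$F=X+cX^{M+1}+O(X^{M+2}). \tag{8}$$
By (6) with $N=M$, $\sum_i(\deg f_i-1)=M$, so $\deg f_i=m_i+1\ge2$ for all $i$. Suppose the Jacobian vanishes at this point. The plan: turn this into a nonzero rational function $Q$ orthogonal to the image of the differential; show that $Q$ is reproduced when pushed forward by $F$ according to the rule $Q(x)\mapsto\sum_{F(x)=y}Q(x)/F'(x)^2$; and then show, by comparing integrals of $|Q|$, that this is impossible when $\deg F\ge2$. (The rule is the way the coefficient of an expression $Q(x)\,dx^2$ transforms: if $y=f(x)$, then $Q(x)\,dx^2=\frac{Q(x)}{f'(x)^2}dy^2$.)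

**Step C3 (a dual element).** We express the vanishing of the Jacobian by residues. Let $\mathbb C[X]_{\le d}$ be the polynomials of degree at most $d$. A variation of the $u_{i,j}$ is a choice of $\delta f_i\in X^2\mathbb C[X]_{\le m_i-1}$ for each $i$. The chain rule gives $\delta F=\sum_i(f_1\circ\cdots\circ f_{i-1})'(f_i\circ g_i)\,\delta f_i(g_i)$, while $F'=(f_1\circ\cdots\circ f_{i-1})'(f_i\circ g_i)\cdot f_i'(g_i)\cdot g_i'$ for each $i$. Dividing,
$$\frac{\delta F}{F'}=\sum_i\frac{v_i(g_i)}{g_i'},\qquad v_i=\frac{\delta f_i}{f_i'}.$$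
The class of $\delta F$ in the $M$-dimensional space $X^2\mathbb C[[X]]/(X^{M+2})$ records $\delta c_1,\dots,\delta c_M$. Division by $F'$ is an automorphism of this space, since $F'(0)=1$. As the Jacobian vanishes, the map $(\delta f_i)\mapsto\sum_iv_i(g_i)/g_i'$ into this space is not surjective.

Let $W=\operatorname{span}\{x^{-j}:3\le j\le M+2\}$. Since $\operatorname{Res}_0(x^{-j}x^k\,dx)$ is $1$ if $k=j-1$ and $0$ otherwise, the linear functionals on $X^2\mathbb C[[X]]/(X^{M+2})$ are the maps $u\mapsto\operatorname{Res}_0(Qu\,dx)$ with $Q\in W$. A nonzero functional vanishing on the image gives $Q\in W$, $Q\ne0$, with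
$$\operatorname{Res}_0\Big(Q\,\frac{v_i(g_i)}{g_i'}\,dx\Big)=0\qquad\text{for all }i\text{ and all }\delta f_i,\quad v_i=\delta f_i/f_i'. \tag{9}$$

**Step C4 (pushing forward by one factor).** We show that the orthogonality condition for one polynomial $f$ is what makes the pushforward land in $W$ again.

**Lemma 1.** Let $f=X+\cdots$ have degree $m+1\ge2$, and let $Q\in W$ satisfy $\operatorname{Res}_0(Qh/f'\,dx)=0$ for all $h\in X^2\mathbb C[X]_{\le m-1}$. Then there is $f_*Q\in W$ with
$$\operatorname{Res}_0\Big(Q\,\frac{v(f)}{f'}\,dx\Big)=\operatorname{Res}_0\big((f_*Q)\,v\,dx\big)\quad\text{for all }v\in\mathbb C[[x]], \tag{10}$$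
$$(f_*Q)(y)=\sum_{f(x)=y}\frac{Q(x)}{f'(x)^2}\quad\text{for }y\ne0\text{ not a critical value of }f. \tag{11}$$

*Proof.* First, $Q/f'$ has no poles outside $0$. Let $h=x^2k$ with $\deg k\le m-1$. At $\infty$, $Q=O(x^{-3})$ and $f'$ has degree $m$, so $Qx^2k/f'=O(x^{-2})$ and there is no residue at $\infty$. The residue at $0$ vanishes by hypothesis. The remaining poles are at the critical points $\gamma$ of $f$ (nonzero, since $f'(0)=1$), so the residue theorem gives
$$\sum_{f'(\gamma)=0}\operatorname{Res}_\gamma\Big(\frac{x^2Qk}{f'}\,dx\Big)=0. \tag{12}$$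
Changing $k$ by a multiple of $f'$ changes $x^2Qk/f'$ by a function holomorphic at every $\gamma$. So the sum in (12) depends only on $k$ modulo $f'$, and since every polynomial is congruent modulo $f'$ to one of degree $\le m-1$, (12) holds for every polynomial $k$. If $x^2Q/f'$ had a pole of order $e\ge1$ at some $\gamma$, choose $k$ vanishing to order exactly $e-1$ at $\gamma$ and to high order at the other critical points. Then the sum in (12) is the residue at a simple pole at $\gamma$, which is not zero: a contradiction. Hence $T:=Q/f'$ is holomorphic on $\mathbb C\setminus\{0\}$. It has a pole of order at most $M+2$ at $0$, and $T=O(x^{-3-m})$ at $\infty$.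

Next, let $y\ne0$ not be a critical value. The form $T\,dx/(f(x)-y)$ has no residue at $\infty$. Its finite poles are at $0$ (where $f-y$ equals $-y\ne0$) and simple poles at the solutions of $f(x)=y$, which are nonzero, with residues $T(x)/f'(x)$. The residue theorem and the expansion of $1/(y-f)$ in powers of $f$, with $f^k=O(x^k)$ at $0$ (here $f^k$ is a power), give
$$\sum_{f(x)=y}\frac{Q(x)}{f'(x)^2}=\sum_{f(x)=y}\frac{T(x)}{f'(x)}=\operatorname{Res}_{0}\frac{T\,dx}{y-f(x)}=\sum_{k=0}^{M+1}y^{-k-1}\operatorname{Res}_0(Tf^k\,dx).$$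
Call the right side $(f_*Q)(y)$. Both $T=O(x^{-3-m})$ and $Tf=O(x^{-2})$ at $\infty$ have no residue there and no finite pole except $0$. So $\operatorname{Res}_0(T\,dx)=\operatorname{Res}_0(Tf\,dx)=0$. Only $2\le k\le M+1$ contribute, so $f_*Q\in W$, and (11) holds.

Finally, for $v=\sum v_kx^k$ we have $\operatorname{Res}_0(Tv(f)\,dx)=\sum_kv_k\operatorname{Res}_0(Tf^k\,dx)$, a finite sum because $Tf^k$ has no pole at $0$ for $k\ge M+2$. Since $\operatorname{Res}_0(y^{-k-1}v\,dy)=v_k$, this is $\operatorname{Res}_0((f_*Q)v\,dx)$, which is (10). $\square$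

*Example.* Let $M=2$, $f=X+\beta X^2$ with $\beta\ne0$, $Q=q_3x^{-3}+q_4x^{-4}$. The hypothesis has only $h=x^2$ to test, up to scalars: $\operatorname{Res}_0\big((q_3x^{-1}+q_4x^{-2})(1-2\beta x+\cdots)dx\big)=q_3-2\beta q_4=0$. So $Q=q_4x^{-4}(1+2\beta x)=q_4x^{-4}f'$, and $T=q_4x^{-4}$ indeed has no pole outside $0$. Then $\operatorname{Res}_0(Tf^2dx)=2\beta q_4$ and $\operatorname{Res}_0(Tf^3dx)=q_4$, so $f_*Q=q_4(y^{-4}+2\beta y^{-3})$. If $a=X+\alpha X^2$ is composed with $b=f$, the hypothesis for $a$ and $f_*Q$ reads $2\beta q_4=2\alpha q_4$; a nonzero $Q$ exists exactly when $\alpha=\beta$, in agreement with the determinant $2\alpha-2\beta$.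

**Step C5 (pushing forward by $F$).** We apply Lemma 1 to $f_s,f_{s-1},\dots,f_1$ in turn. Set $Q_s=Q$. Suppose $Q_i\in W$ satisfies
$$\operatorname{Res}_0\Big(Q\,\frac{v(g_i)}{g_i'}\,dx\Big)=\operatorname{Res}_0(Q_iv\,dx)\quad\text{for all }v\in\mathbb C[[x]]. \tag{13}$$
For $i=s$ this is clear, as $g_s=X$. Taking $v=\delta f_i/f_i'$ in (13), condition (9) says $\operatorname{Res}_0(Q_i\,\delta f_i/f_i'\,dx)=0$ for all $\delta f_i\in X^2\mathbb C[X]_{\le m_i-1}$. As $\deg f_i=m_i+1\ge2$, Lemma 1 applies and $Q_{i-1}:=(f_i)_*Q_i\in W$ is defined. Since $g_{i-1}=f_i\circ g_i$, we have $v(g_{i-1})/g_{i-1}'=\tilde v(g_i)/g_i'$ with $\tilde v=v(f_i)/f_i'$. So by (13) and (10)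
$$\operatorname{Res}_0\Big(Q\,\frac{v(g_{i-1})}{g_{i-1}'}\,dx\Big)=\operatorname{Res}_0\Big(Q_i\,\frac{v(f_i)}{f_i'}\,dx\Big)=\operatorname{Res}_0(Q_{i-1}v\,dx),$$
which is (13) for $i-1$. At $i=0$, where $g_0=F$,
$$\operatorname{Res}_0\Big(Q\,\frac{v(F)}{F'}\,dx\Big)=\operatorname{Res}_0(Q_0v\,dx)\quad\text{for all }v\in\mathbb C[[x]]. \tag{14}$$
Iterating (11), and using that a point $x$ with $F(x)=y$ determines the chain $g_s(x)=x,\,g_{s-1}(x),\dots,g_0(x)=y$ and that $F'(x)=\prod_if_i'(g_i(x))$, we get
$$Q_0(y)=\sum_{F(x)=y}\frac{Q(x)}{F'(x)^2}\quad\text{for all }y\text{ outside a finite set}. \tag{15}$$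
The finite set consists of the images under $f_1\circ\cdots\circ f_{i-1}$, for each $i$, of $0$ and the critical values of $f_i$.

**Step C6 ($Q_0=Q$, and the pole of $Q$ is smaller than allowed).** Here the contact (8) of $F$ with $X$ comes in. By (8), with $F^k$ a power, $F^k=x^k+kc\,x^{k+M}+\cdots$ and $1/F'=1-(M+1)c\,x^M+\cdots$, so
$$\frac{F^k}{F'}=x^k+(k-M-1)c\,x^{k+M}+O(x^{k+M+1}).$$
Write $Q=\sum_{j=3}^{M+2}q_jx^{-j}$.

Take $v=x^k$ with $k\ge2$ in (14). The product $Q\cdot O(x^{k+M})$ has no pole, so $\operatorname{Res}_0(Q_0x^k\,dx)=\operatorname{Res}_0(Qx^k\,dx)$ for all $k\ge2$. Both $Q$ and $Q_0$ are in $W$, so $Q_0=Q$.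

Take $v=x$ in (14). Elements of $W$ have no $x^{-2}$ term, so $\operatorname{Res}_0(Q_0x\,dx)=0=\operatorname{Res}_0(Qx\,dx)$, and (14) becomes $-Mc\,q_{M+2}=0$. As $c\ne0$, $q_{M+2}=0$. So $Q$ has a pole of order at most $M+1$ at $0$, and $Q=O(x^{-3})$ at $\infty$.

**Step C7 (no mass is lost in the pushforward).** We compare integrals of $|Q|$ to show equality in the triangle inequality. For small $\varepsilon>0$ let $E_\varepsilon=\{|x|\ge\varepsilon\}$. On it $|Q|$ is integrable for Lebesgue measure $dA$, since $Q=O(x^{-3})$ at $\infty$. The set $F^{-1}(E_\varepsilon)$ is bounded away from $0$ because $F(0)=0$, so $|Q|$ is integrable there too. The real Jacobian of $F$ is $|F'|^2$, so the change of variables $y=F(x)$ gives $\int_{F^{-1}(E_\varepsilon)}|Q|\,dA=\int_{E_\varepsilon}\sum_{F(x)=y}\frac{|Q(x)|}{|F'(x)|^2}\,dA(y)$. With (15) and $Q_0=Q$,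
$$I(\varepsilon):=\int_{E_\varepsilon}\Big(\sum_{F(x)=y}\Big|\frac{Q(x)}{F'(x)^2}\Big|-\Big|\sum_{F(x)=y}\frac{Q(x)}{F'(x)^2}\Big|\Big)dA(y)=\int_{F^{-1}(E_\varepsilon)}|Q|\,dA-\int_{E_\varepsilon}|Q|\,dA,$$
and therefore
$$0\le I(\varepsilon)\le\int_{\{|x|<\varepsilon\le|F(x)|\}}|Q|\,dA. \tag{16}$$
By (8), $|F(x)|\le|x|+C|x|^{M+1}$ near $0$ for some constant $C$. So the domain in (16) lies in the annulus $\{\varepsilon-C\varepsilon^{M+1}\le|x|<\varepsilon\}$, of area at most $2\pi C\varepsilon^{M+2}$. For small $\varepsilon$ we have $|x|\ge\varepsilon/2$ there, so by Step C6 $|Q|=O(\varepsilon^{-M-1})$ on it. Hence $I(\varepsilon)=O(\varepsilon)$. (With a pole of order $M+2$ this estimate would give only $O(1)$; this is why Step C6 was needed.)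

The integrand of $I$ is nonnegative, so $I(\varepsilon)$ does not decrease as $\varepsilon$ decreases. For $\varepsilon'<\varepsilon$ we get $0\le I(\varepsilon)\le I(\varepsilon')=O(\varepsilon')$, and letting $\varepsilon'\to0$, $I(\varepsilon)=0$. The integrand is continuous in $y$ away from $0$ and the critical values of $F$. So it vanishes identically outside a finite set of $y$.

**Step C8 (equality is impossible).** We draw the contradiction. Let $d=\deg F=\prod_i(m_i+1)\ge2$. Take a small disc $V$ of regular values of $F$, avoiding $0$ and the finite set in (15), with inverse branches $h_1,\dots,h_d$ of $F$. Put $Q_{(i)}=Q(h_i)\,h_i'^{\,2}$, so that $Q_{(i)}(y)=Q(x)/F'(x)^2$ at $x=h_i(y)$. As $Q\ne0$ has finitely many zeros, we may shrink $V$ so that all $Q_{(i)}$ are zero-free on $V$. By Step C7, $\sum_i|Q_{(i)}|=|\sum_iQ_{(i)}|$ on $V$. Equality in the triangle inequality for nonzero numbers means that they have the same argument, so each $Q_{(i)}/Q_{(1)}$ is a holomorphic function with positive real values, hence constant. Since $\sum_iQ_{(i)}=Q$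 by (15), there is a constant $K_1>0$ with $Q=K_1Q_{(1)}$ on $V$. In terms of $x=h_1(y)$ this says
$$Q(F)\,F'^2=K_1Q \tag{17}$$
on $h_1(V)$, hence identically on $\mathbb C$ as rational functions. Since $F=x+O(x^2)$, both $Q(F)F'^2$ and $Q$ have the same leading term at $0$, so $K_1=1$. Now read (17), with $K_1=1$, on $h_i(V)$ for any $i$: it says $Q=Q_{(i)}$ on $V$. Summing over $i$ gives $dQ=\sum_iQ_{(i)}=Q$ on $V$. As $Q$ is not identically zero, $d=1$, which contradicts $d\ge2$.

So the Jacobian does not vanish, and part 2 is proved. For $s=2$, $(m_1,m_2)=(m,n)$, the points of the fiber are the pairs $(a,b)$ as in $R(m,n)$ with $a\circ b\equiv X+cX^{m+n+1}\pmod{X^{m+n+2}}$, and there are $\frac{(m+n)!}{m!\,n!}=\binom{m+n}m$ of them. These pairs satisfy $c_1=\cdots=c_{m+n-1}=0$ and are different from $(X,X)$. So $m+n$ cannot be replaced by $m+n-1$ in $R(m,n)$, for any $m,n$. $\blacksquare$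

## 9. Other fields, and gaps in inverse series: proof of Corollary D

**Step D1 (part (i)).** We move Theorem B to other fields. Over a field of characteristic $0$, the coefficients of the $f_i$ lie in a finitely generated extension of $\mathbb Q$, which embeds in $\mathbb C$. Theorem B, applied to the images of the $f_i$, gives the result. The failure of $R(p-1,p-1)$ over $\mathbb F_p$ was shown in Section 4 with $a=X+X^p$, $b=X-X^p$, $a\circ b=X-X^{p^2}$.

**Step D2 (no $m$ consecutive zeros).** This is the translation (3), plus the case $n=0$. Suppose $\deg a=m+1\ge2$ and $e_{n+2}=\cdots=e_{n+m+1}=0$. Let $b=\sum_{k\le n+1}e_kX^k$. Then $b\equiv a^{-1}$ and so $a\circ b\equiv X\pmod{X^{m+n+2}}$. If $n\ge1$, $R(m,n)$ gives $a=X$. If $n=0$, then $b=X$ and $a\equiv X\pmod{X^{m+2}}$, so $a=X$ as $\deg a\le m+1$. Either way this contradicts $\deg a=m+1\ge2$.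

**Step D3 (the count).** We match the polynomials to be counted with the pairs of Theorem C. Let $n\ge1$, $c\ne0$, $a=X+\cdots$ of degree $\le m+1$ and $b=X+\cdots$ of degree $\le n+1$. If $a\circ b\equiv X+cX^{m+n+1}\pmod{X^{m+n+2}}$, apply $a^{-1}$ on the left: since $a^{-1}$ is tangent to the identity,
$$b\equiv a^{-1}(X+cX^{m+n+1})\equiv a^{-1}+cX^{m+n+1}\pmod{X^{m+n+2}}.$$
Conversely, if $b\equiv a^{-1}+cX^{m+n+1}\pmod{X^{m+n+2}}$, then $a\circ b\equiv a(a^{-1})+cX^{m+n+1}=X+cX^{m+n+1}\pmod{X^{m+n+2}}$. So the condition on the pair is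
$$a^{-1}\equiv b-cX^{m+n+1}\pmod{X^{m+n+2}}.$$
As $\deg b\le n+1$, this means $e_{n+2}=\cdots=e_{n+m}=0$, $e_{n+m+1}=-c$, and $b$ is the truncation of $a^{-1}$ at degree $n+1$. Hence $(a,b)\mapsto a$ is a bijection from the $\binom{m+n}m$ pairs counted in Theorem C onto the polynomials $a$ in question. $\blacksquare$
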